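# Commutators in $\Sigma$-products: pseudocompact groups with no proper dense pseudocompact subgroup and no finer pseudocompact topology

## 1. Countably supported bit strings

Let $G$ be the set of all $x:\omega_1\to\mathbb Z(2)$ whose support $\operatorname{supp}x=\{\xi:x_\xi\neq0\}$ is countable, with coordinatewise addition. It is a subgroup of the compact group $\mathbb Z(2)^{\omega_1}$ and carries the subspace topology, so a basic open set prescribes finitely many coordinates. Write $e_\xi$ for the string with a single $1$, in position $\xi$. Let us play with $G$ in three ways.

First, every continuous $f:G\to\mathbb R$ is bounded. Suppose not, and pick $x_n\in G$ with $|f(x_n)|>n$. The set $J=\bigcup_n\operatorname{supp}x_n$ is countable, so every string supported in $J$ belongs to $G$, and these strings form a copy of the compact group $\mathbb Z(2)^J$. It contains all $x_n$, and $f$ is bounded on it. This is a contradiction.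

Second, $G$ has a smaller subgroup that looks the same to anyone who sees only countably many coordinates. The strings $e_\xi$ are linearly independent over the two-element field, so we can extend them to a basis of $G$ and obtain a homomorphism $\psi:G\to\mathbb Z(2)$ with $\psi(e_\xi)=1$ for all $\xi$. Let $H=\ker\psi$, a proper subgroup. Given a countable $J\subseteq\omega_1$ and $x\in G$, there is $h\in H$ that agrees with $x$ on $J$: if $\psi(x)=0$ take $h=x$, and if $\psi(x)=1$ take $h=x+e_\xi$ for some $\xi\notin J$. So $H$ projects onto $\mathbb Z(2)^J$ for every countable $J$. Taking $J$ finite, we see that $H$ is dense. We shall quote in Section 2 a criterion (Fact 1 with Lemma 3) by which a subgroup of a product of compact metrizable groups that projects onto every countable subproduct has only bounded continuous real functions. So $H$ has this boundedness property as well.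

Third, $G$ has a finer topology with the same boundedness property. Embed $G$ in $\mathbb Z(2)^{\omega_1}\times\mathbb Z(2)$ by $x\mapsto(x,\psi(x))$ and pull the topology back. The new topology is at least as fine as the old one. The same trick shows that the image projects onto every countable subproduct: given countable $J$, $x\in G$ and $y\in\mathbb Z(2)$, one of $x$ and $x+e_\xi$ with $\xi\notin J$ agrees with $x$ on $J$ and has $\psi$-value $y$. So the criterion applies again. The new topology is strictly finer: $H=\psi^{-1}(0)$ is closed in the new topology, while in the old one it is dense and not all of $G$.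

Both constructions ran on one device, the homomorphism $\psi$, which is onto even when restricted to the strings vanishing on a given countable set. What happens if we replace the two-element group by a group with no homomorphisms onto abelian groups, such as the alternating group $A_5$?

## 2. Pseudocompactness read off countable sets of coordinates

All topological groups are Hausdorff.

**Definition (pseudocompact).** A topological group is pseudocompact if every continuous real-valued function on it is bounded.

**Definition (weight).** The weight $w(G)$ of a topological group $G$ is the least cardinality of a base for its topology.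

**Definition (extremal).** A pseudocompact group is subgroup extremal if it has no proper dense pseudocompact subgroup. It is refinement extremal if it admits no pseudocompact group topology strictly finer than the given one.

The group $G$ of Section 1 is pseudocompact and extremal in neither sense.

**Definition (totally bounded).** A topological group is totally bounded if for each neighborhood $U$ of $1$ finitely many translates of $U$ cover the group. Equivalently, it is a dense subgroup of a compact group, its completion, which is unique up to isomorphism.

**Definition ($G_\delta$-dense).** A subset of a space $L$ is $G_\delta$-dense in $L$ if it meets every nonempty $G_\delta$-set of $L$, that is, every nonempty countable intersection of open sets.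

For example, $\mathbb Z$ with the $p$-adic topology is totally bounded with completion $\mathbb Z_p$. It is dense but not $G_\delta$-dense there, since single points of the metrizable space $\mathbb Z_p$ are $G_\delta$-sets and $\mathbb Z\neq\mathbb Z_p$.

**Fact 1 (Comfort–Ross, *Pseudocompactness and uniform continuity in topological groups*, Pacific J. Math. 16 (1966), 483–496).** Every pseudocompact group is totally bounded, so it is a dense subgroup of a compact group, its completion. A dense subgroup $G$ of a compact group $L$ is pseudocompact if and only if $G$ is $G_\delta$-dense in $L$.

By this fact, $\mathbb Z$ with the $p$-adic topology is not pseudocompact.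

**Fact 2.** A continuous homomorphism from a totally bounded group into a compact group extends continuously to the completion.

**Why uncountable weight is the interesting case.** Let $G$ be a pseudocompact metrizable group. Pseudocompact metrizable spaces are compact, so $G$ is compact. A dense pseudocompact subgroup of $G$ is also metrizable, hence compact, hence closed, hence equal to $G$. Now let $\mathcal T'$ be a finer pseudocompact group topology on $G$ with completion $K'$, and extend the identity to $\pi:K'\to G$ with kernel $N$. Since $\{1\}$ is a $G_\delta$ in $G$, $N$ is a $G_\delta$ in $K'$. If an open $U\subseteq K'$ meets $N$, then $U\cap N$ is a nonempty $G_\delta$ and meets the subgroup $G$ by Fact 1. But $G\cap N=\{1\}$, so every open set meeting $N$ contains $1$. As $K'$ is Hausdorff, $N=\{1\}$. Then $\pi$ is a continuous bijection of compact Hausdorff spaces that restricts to the identity on $G$, and $\mathcal T'$ is the old topology. So metrizable pseudocompact groups are extremal in both senses. Keep in mind the move "intersect an open set with a kernel that is a $G_\delta$"; it returns in Lemma 7.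

**Standing notation.** Let $(F_i)_{i\in I}$ be a family of nontrivial compact metrizable groups with $I$ uncountable, and $K=\prod_{i\in I}F_i$. For $x\in K$ let $\operatorname{supp}x=\{i:x_i\neq1\}$. For $A\subseteq I$ let
$$K_A=\{x\in K:\operatorname{supp}x\subseteq A\},\qquad p_A:K\to\prod_{i\in A}F_i\ \text{ the projection},$$
$$\Sigma=\{x\in K:|\operatorname{supp}x|\le\omega\},\qquad \Sigma_A=\Sigma\cap K_A .$$
The group $\Sigma$ is the $\Sigma$-product of the family, and $\mathcal T$ denotes the topology it inherits from $K$. The bit strings of Section 1 are the $\Sigma$-product in $\mathbb Z(2)^{\omega_1}$. We use constantly that $\Sigma$ is dense in $K$; that elements of $\Sigma_A$ commute with elements of $\Sigma_{I\setminus A}$; that $\Sigma_J=K_J$ is compact for countable $J$; and that $\Sigma=\bigcup\{\Sigma_J:J\text{ countable}\}$. Finally $[a,b]=aba^{-1}b^{-1}$.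

**Lemma 3.** A subgroup $H\le K$ is $G_\delta$-dense in $K$ if and only if $p_J(H)=p_J(K)$ for every countable $J\subseteq I$. Consequently a dense subgroup $H$ of $\Sigma$ is pseudocompact if and only if $p_J(H)=p_J(K)$ for all countable $J$.

*Proof.* Let $H$ be $G_\delta$-dense and $J$ countable. Then $p_J(K)=\prod_{i\in J}F_i$ is metrizable, so each of its points is a $G_\delta$, and so is the preimage of that point under $p_J$. Hence $H$ meets each such preimage, which says $p_J(H)=p_J(K)$.

Conversely, let $U=\bigcap_nU_n$ with $U_n$ open and let $x\in U$. Each $U_n$ contains a basic neighborhood of $x$ restricting only finitely many coordinates. Let $J$ be the countable set of all coordinates restricted for some $n$. Then $p_J^{-1}(p_J(x))\subseteq U$. If $p_J(H)=p_J(K)$, then $H$ meets $p_J^{-1}(p_J(x))$, hence $U$.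

For the last sentence, a dense subgroup of $\Sigma$ is dense in $K$, so $K$ is its completion and Fact 1 applies. $\square$

**Definition ($\omega$-bounded).** A space is $\omega$-bounded if each countable subset has compact closure. The ordinal space $\omega_1$ is a noncompact example: a countable subset lies in a compact interval $[0,\alpha]$.

An $\omega$-bounded space is countably compact, and it is pseudocompact by the argument of Section 1: points $x_n$ with $|f(x_n)|>n$ would lie in a compact set on which $f$ is bounded.

**Lemma 4.** $\Sigma$ is $\omega$-bounded (hence countably compact and pseudocompact), and $w(\Sigma)=|I|$.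

*Proof.* A countable $D\subseteq\Sigma$ lies in the compact group $K_J\subseteq\Sigma$, where $J=\bigcup_{d\in D}\operatorname{supp}d$ is countable. For the weight, $w(\Sigma)\le w(K)\le|I|$. Suppose $\mathcal B$ were a local base at $1$ in $\Sigma$ with $|\mathcal B|<|I|$. Each $B\in\mathcal B$ contains a neighborhood of $1$ restricting only a finite set $S_B$ of coordinates. As $I$ is uncountable, $|\bigcup_BS_B|<|I|$, so we can pick $i\notin\bigcup_BS_B$ and an open $V$ with $1\in V\subsetneq F_i$. Each $B$ contains elements whose $i$-th coordinate is outside $V$, so no $B$ is contained in the neighborhood $\{x\in\Sigma:x_i\in V\}$ of $1$. This is a contradiction. $\square$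

## 3. From $\mathbb Z(2)$ to $A_5$: a homomorphism with nowhere to go

The following theorem is known: every pseudocompact abelian group of uncountable weight admits both a proper dense pseudocompact subgroup and a strictly larger pseudocompact group topology. Equivalently, a pseudocompact abelian group that is subgroup extremal or refinement extremal is metrizable. The problem, posed as Question 3 in the document at http://wcomfort.faculty.wesleyan.edu/files/2012/02/wc130N.pdf, asks whether the parallel statement holds without commutativity. Must every pseudocompact group of uncountable weight (a) have a proper dense pseudocompact subgroup, and (b) have a strictly finer pseudocompact group topology?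

The sensible first attempt is to repeat Section 1: find a nontrivial compact metrizable group $C$ and a homomorphism $\psi:\Sigma\to C$ with
$$\psi(\Sigma_{I\setminus J})=C\quad\text{for every countable }J\subseteq I. \tag{1}$$
Condition (1) forces $C$ to be abelian. Indeed, for countable $J$, $\psi(\Sigma_J)$ commutes elementwise with $\psi(\Sigma_{I\setminus J})=C$, so $\psi(\Sigma_J)$ is central in $C$. Since $\Sigma$ is the union of the $\Sigma_J$, $\psi(\Sigma)=C$ is central in itself.

So (1) asks for an abelian image of $\Sigma$. A group is called perfect if every element is a product of commutators, and then every homomorphism to an abelian group is trivial. Let us check that $A_5$ is perfect, and more: every element of $A_5$ is a single commutator. If $vtv^{-1}=t^{-1}$, then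
$$[t,v]=t\cdot vt^{-1}v^{-1}=t\cdot t=t^2. \tag{2}$$
The 3-cycle $(1\,2\,3)$ is inverted by $(1\,2)(4\,5)$, and the 5-cycle $(1\,2\,3\,4\,5)$ is inverted by $(2\,5)(3\,4)$; relabeling, every 3-cycle and every 5-cycle is inverted by some element of $A_5$. If $x$ is such a cycle, of odd order $k$, put $t=x^{(k+1)/2}$; then $t^2=x$, the element inverting $x$ inverts $t$, and (2) shows that $x$ is a commutator. For double transpositions let $a=(1\,2\,3)$ and $b=(1\,2)(3\,4)$. Then $aba^{-1}=(2\,3)(1\,4)$ and $[a,b]=(2\,3)(1\,4)\cdot(1\,2)(3\,4)=(1\,3)(2\,4)$; relabel again. The identity is $[1,1]$.

Hence, working in each coordinate and choosing $1$'s where $x_i=1$, every element of the $\Sigma$-product in $A_5^\kappa$ is a commutator in that $\Sigma$-product. The group is perfect, and no nontrivial $\psi$ with (1) exists. The first attempt stops exactly here. This does not yet settle anything, because a dense pseudocompact subgroup need not be the kernel of a homomorphism, and a finer topology need not come from a graph. But it suggests where to look for a counterexample, and it does give one.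

**Theorem 5.** Let $F$ be a nontrivial finite perfect group (e.g. $A_5$), let $\kappa$ be an uncountable cardinal, and let $\Sigma\subseteq F^\kappa$ be the $\Sigma$-product. Then $\Sigma$ is an $\omega$-bounded (hence pseudocompact) group of weight $\kappa$ such that

(a) $\Sigma$ has no proper dense pseudocompact subgroup;

(b) $\Sigma$ has no strictly finer pseudocompact group topology.

So the answer to the question is no in both parts: one group refutes (a) and (b) at once, and this happens at every uncountable weight. The assertions on $\omega$-boundedness and weight are Lemma 4. Sections 4 and 5 prove (a) and (b).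

**Choice of commutator factors.** The purpose of this preliminary step is to write all $x\in F^\kappa$ as products of commutators by one uniform formula. As $F$ is perfect, each of its elements is a product of commutators. As $F$ is finite, the numbers of factors are bounded by some $n\ge1$, and shorter products can be padded with $[1,1]$. So
$$w:F^{2n}\to F,\qquad w(a_1,b_1,\dots,a_n,b_n)=\prod_{j=1}^n[a_j,b_j],$$
is onto. Choose $s=(s_1,\dots,s_{2n}):F\to F^{2n}$ with $w\circ s=\mathrm{id}_F$ and $s(1)=(1,\dots,1)$. Let $S_j:F^\kappa\to F^\kappa$ apply $s_j$ in each coordinate. Since $F$ is finite and discrete, $S_j$ is continuous. Since $s_j(1)=1$, supports do not grow: $\operatorname{supp}S_jx\subseteq\operatorname{supp}x$, so $S_j(\Sigma)\subseteq\Sigma$ and $S_j(\Sigma_J)\subseteq\Sigma_J$. And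
$$x=\prod_{j=1}^n[S_{2j-1}x,S_{2j}x]\qquad(x\in F^\kappa). \tag{3}$$

## 4. Two elements with disjoint uncontrolled parts

Let $H$ be a dense pseudocompact subgroup of $\Sigma$. Lemma 3 lets us prescribe an element of $H$ on a countable set $J$, but says nothing about its coordinates outside $J$. A commutator, however, is trivial in each coordinate where one of its two entries is trivial. An element of $H$ has countable support, so after choosing the first element we know the countable set where it is uncontrolled, and we can require the second element to be $1$ there.

**Lemma 6.** In the general setting of Section 2, let $H$ be a dense pseudocompact subgroup of $\Sigma$, let $J\subseteq I$ be countable, and let $f,f'\in\Sigma_J$. Then $[f,f']\in H$.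

*Proof.* By Lemma 3 choose $h\in H$ with $p_J(h)=p_J(f)$. The set $J'=J\cup\operatorname{supp}h$ is countable, so Lemma 3, applied to $J'$, gives $h'\in H$ with $p_J(h')=p_J(f')$ and $h'_i=1$ for $i\in J'\setminus J$. Now compute $[h,h']$ coordinatewise. For $i\in J$ it is $[f_i,f'_i]$. For $i\in J'\setminus J$ it is $1$, because $h'_i=1$. For $i\notin J'$ it is $1$, because $h_i=1$. Since $f$ and $f'$ are supported in $J$, this says $[h,h']=[f,f']$, and $[h,h']\in H$. $\square$

*Proof of Theorem 5(a).* Let $H$ be a dense pseudocompact subgroup of $\Sigma\subseteq F^\kappa$, let $x\in\Sigma$, and put $J=\operatorname{supp}x$, a countable set. All $S_jx$ lie in $\Sigma_J$, so by Lemma 6 each $[S_{2j-1}x,S_{2j}x]$ lies in $H$. By (3), $x\in H$. Thus $H=\Sigma$. $\square$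

## 5. A central kernel and a continuous commutator map

For (b), take a pseudocompact group topology $\mathcal T'\supseteq\mathcal T$ and form the completion $K'$ of $(\Sigma,\mathcal T')$. It maps onto $K$, and we want the kernel $N$ to be trivial. The commutation of $\Sigma_J$ with $\Sigma_{I\setminus J}$ will show that $N$ is central. This alone does not finish the proof: a perfect compact group can map onto another with a nontrivial central kernel. For instance, $SL_2$ over the five-element field is perfect. It is generated by the elementary matrices; writing $e(b)$ for the upper unitriangular matrix with corner entry $b$ and $d$ for the diagonal matrix with entries $2,2^{-1}$, we have $[d,e(b)]=e(4b)e(-b)=e(3b)$, and $3$ is invertible modulo $5$. Similarly for lower matrices. Yet the map $SL_2\to SL_2/\{\pm1\}$ has the nontrivial central kernel $\{\pm1\}$.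

What helps is that a commutator does not notice central factors. So commutators in $K'$ depend only on images in $K$, and depend on them continuously. Formula (3) then recovers $x$ itself continuously.

**Lemma 7.** In the general setting of Section 2, let $\mathcal T'\supseteq\mathcal T$ be a pseudocompact group topology on $\Sigma$, and let $K'\supseteq\Sigma$ be the completion of $(\Sigma,\mathcal T')$. Let $\pi:K'\to K$ be the continuous homomorphism extending $\mathrm{id}:(\Sigma,\mathcal T')\to(\Sigma,\mathcal T)\subseteq K$, and let $N=\ker\pi$. Then:

1. $\pi$ is onto.
2. For countable $J$, $\Sigma_{I\setminus J}$ is dense in $M_J:=\pi^{-1}(K_{I\setminus J})$.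
3. $N$ is central in $K'$.
4. There is a continuous $c:K\times K\to K'$ with $c(\pi(a),\pi(b))=[a,b]$ for $a,b\in K'$. In particular $c(x,y)=[x,y]\in\Sigma\subseteq K'$ for $x,y\in\Sigma$, and $\pi(c(x,y))=[x,y]$ for $x,y\in K$.

*Proof.* The group $K'$ exists and is compact by Fact 1, and $\pi$ exists by Fact 2.

**Step 1: surjectivity.** This lets us treat $\pi$ as a quotient map. The set $\pi(K')$ is compact, hence closed in $K$, and contains the dense set $\Sigma$.

**Step 2: density in $M_J$.** This transfers information about $\Sigma_{I\setminus J}$ to a subgroup that contains $N$. We have $M_J=\ker(p_J\circ\pi)$, and $p_J(K)$ is metrizable, so $M_J$ is a closed $G_\delta$ in $K'$. If $U\subseteq K'$ is open and $U\cap M_J\neq\emptyset$, then $U\cap M_J$ is a nonempty $G_\delta$-set, so it meets $\Sigma$ by Fact 1. Since $\pi|_\Sigma=\mathrm{id}$, $\Sigma\cap M_J=\Sigma\cap K_{I\setminus J}=\Sigma_{I\setminus J}$. So $U$ meets $\Sigma_{I\setminus J}$.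

**Step 3: centrality.** This makes commutators blind to $N$. Let $J$ be countable. Every element of $\Sigma_J$ commutes with every element of $\Sigma_{I\setminus J}$. The centralizer of an element of a Hausdorff group is closed, so by part 2 every element of $\Sigma_J$ commutes with all of $M_J$, and $N\subseteq M_J$. As $\Sigma=\bigcup_J\Sigma_J$, all of $\Sigma$ centralizes $N$. The centralizer of $N$ in $K'$ is closed and contains the dense set $\Sigma$, so it is $K'$.

**Step 4: the map $c$.** Here we pass from $K'$ to $K$. For $z,z'\in N$, centrality gives $[az,bz']=[a,b]$, so $[a,b]$ depends only on $aN$ and $bN$, that is, on $\pi(a)$ and $\pi(b)$. Hence $c$ is well defined on $K\times K$ by part 1. The map $\pi\times\pi$ is a continuous surjection of compact Hausdorff spaces, hence a quotient map. Since $c\circ(\pi\times\pi)$ is the continuous commutator map of $K'$, $c$ is continuous. If $x,y\in\Sigma$, then $\pi(x)=x$ and $\pi(y)=y$ for $x,y$ viewed in $K'$, so $c(x,y)=[x,y]\in\Sigma$. If $x=\pi(a)$ and $y=\pi(b)$ are in $K$, then $\pi(c(x,y))=\pi([a,b])=[x,y]$. $\square$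

*Proof of Theorem 5(b).* Let $\mathcal T'\supseteq\mathcal T$ be a pseudocompact group topology on $\Sigma\subseteq F^\kappa$, and take $K'$ and $c$ from Lemma 7, with $K=F^\kappa$. The map
$$\sigma:F^\kappa\to K',\qquad\sigma(x)=\prod_{j=1}^nc(S_{2j-1}x,S_{2j}x),$$
is continuous, because $c$ and all $S_j$ are. If $x\in\Sigma$, then all $S_jx\in\Sigma$, so Lemma 7(4) and (3) give
$$\sigma(x)=\prod_{j=1}^n[S_{2j-1}x,S_{2j}x]=x .$$
So $\sigma|_\Sigma$ is the identity map $(\Sigma,\mathcal T)\to(\Sigma,\mathcal T')$, and it is continuous. Hence $\mathcal T'\subseteq\mathcal T$, and therefore $\mathcal T'=\mathcal T$. This completes the proof of Theorem 5. $\square$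

## 6. Bounded commutator width outside a countable set

How much of this needed finite perfect factors? Part (a) used a uniform number $n$ of commutators. Part (b) used in addition that the $S_j$ are continuous, which came from the discreteness of $F$. We now determine exactly which $\Sigma$-products of compact metrizable groups are extremal.

**Definition (commutator width).** For a group $F$, $\operatorname{cw}(F)\in\{1,2,\dots,\infty\}$ is the least $n\ge1$ such that every element of $F$ is a product of $n$ commutators, and $\infty$ if there is none.

For example, $\operatorname{cw}(A_5)=1$ by Section 3. A nontrivial abelian group has $\operatorname{cw}=\infty$, as its only commutator is $1$. Because of padding with $[1,1]$, $\operatorname{cw}(F)\le n$ means that every element is a product of $n$ commutators. We say "algebraically perfect" to stress that no closure is taken.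

**Theorem 8.** Let $(F_i)_{i\in I}$ be an uncountable family of nontrivial compact metrizable groups, with $\Sigma$-product $\Sigma$. The following are equivalent:

(i) $\Sigma$ is subgroup extremal;

(ii) $\Sigma$ is refinement extremal;

(iii) there is $n<\omega$ such that $\{i\in I:\operatorname{cw}(F_i)>n\}$ is countable;

(iv) there is a countable $J_0\subseteq I$ such that $\Sigma_{I\setminus J_0}$ is algebraically perfect.

In (iii) necessarily $n\ge1$, as $\operatorname{cw}(F_i)>0$ for all of the uncountably many $i$. We prove (iii)⇔(iv) and (iii)⇒(i) here, (iii)⇒(ii) in Section 7, and in Section 8 that the failure of (iii) implies the failure of both (i) and (ii).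

**(iii)⇒(iv).** Let $J_0=\{i:\operatorname{cw}(F_i)>n\}$ and $x\in\Sigma_{I\setminus J_0}$. For each $i\in\operatorname{supp}x$ write $x_i$ as a product of $n$ commutators in $F_i$, and use $1$'s in all other coordinates. Assembling coordinates, $x$ is a product of $n$ commutators of elements supported in $\operatorname{supp}x$, hence of elements of $\Sigma_{I\setminus J_0}$. So this group is perfect.

**(iv)⇒(iii).** Suppose (iii) fails, and let $J_0\subseteq I$ be any countable set. For each $n\ge1$ the set $\{i:\operatorname{cw}(F_i)>n\}$ is uncountable, so we can choose distinct $i_n\in I\setminus J_0$ ($n\ge1$) and $x_{i_n}\in F_{i_n}$ that is not a product of $n$ commutators. Put $x_i=1$ for all other $i$. Then $x\in\Sigma_{I\setminus J_0}$. If $x$ were a product of $m\ge1$ commutators, projecting to the coordinate $i_m$ would write $x_{i_m}$ as a product of $m$ commutators, a contradiction. So $\Sigma_{I\setminus J_0}$ is not perfect, and (iv) fails.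

**(iii)⇒(i).** Let $J_0=\{i:\operatorname{cw}(F_i)>n\}$, $E=I\setminus J_0$, and let $H$ be a dense pseudocompact subgroup of $\Sigma$. First we show $\Sigma_E\subseteq H$. As above, each $x\in\Sigma_E$ is a product of $n$ commutators of elements of $\Sigma_{\operatorname{supp}x}$, and these commutators lie in $H$ by Lemma 6. Next we deal with the countably many coordinates in $J_0$. Let $x\in\Sigma$. By Lemma 3, $p_{J_0}(H)=p_{J_0}(K)$, so there is $h\in H$ with $p_{J_0}(h)=p_{J_0}(x)$. Then $h^{-1}x\in\Sigma_E\subseteq H$, so $x\in H$. Thus $H=\Sigma$.

## 7. Factoring through the commutator word: (iii)⇒(ii)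

Keep $n\ge1$, $J_0$ and $E$ as in the last proof, let $\mathcal T'\supseteq\mathcal T$ be a pseudocompact group topology on $\Sigma$, and use the notation of Lemma 7. In Section 5 we built $\sigma$ by choosing commutator factors of $x$ and feeding them to $c$. For infinite $F_i$ an arbitrary choice of factors need not be continuous in $x$. The remedy is to make no choice: we show that the result does not depend on the factors, and let compactness supply continuity.

**Step 1: two maps on tuples.** We set up the word map in $K$ and its lift to $K'$. Define the continuous maps
$$w:K_E^{2n}\to K_E,\quad w(u)=\prod_{j=1}^n[u_{2j-1},u_{2j}],\qquad C:K_E^{2n}\to K',\quad C(u)=\prod_{j=1}^nc(u_{2j-1},u_{2j}).$$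
Since $\operatorname{cw}(F_i)\le n$ for $i\in E$, coordinatewise choice shows that $w$ is onto; the same choice, with $1$'s where $x_i=1$, shows that each $x\in\Sigma_E$ is $w(u)$ for some $u\in\Sigma_E^{2n}$. By Lemma 7(4),
$$\pi\circ C=w,\qquad C(u)=w(u)\in\Sigma\subseteq K'\ \text{ for }u\in\Sigma_E^{2n}. \tag{4}$$

**Step 2: $w(u)=w(v)$ implies $C(u)=C(v)$.** This is what makes the lift independent of choices. For finite $A\subseteq E$ and $x\in K_E$ let $x^A$ be $x$ with all coordinates outside $A$ replaced by $1$, and let $u^A$ be obtained from the tuple $u$ by doing this to every entry. Then $u^A,v^A\in\Sigma_E^{2n}$. Since $w$ is computed coordinatewise, $w(u^A)=w(u)^A=w(v)^A=w(v^A)$. By (4),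
$$C(u^A)=w(u^A)=w(v^A)=C(v^A).$$
Along the directed set of finite subsets $A$ of $E$ we have $u^A\to u$ and $v^A\to v$, because a basic open set restricts only finitely many coordinates. Continuity of $C$ and Hausdorffness of $K'$ give $C(u)=C(v)$.

**Step 3: a continuous section over $K_E$.** We now obtain the substitute for $\sigma$. The map $w$ is a continuous surjection of compact Hausdorff spaces, hence a quotient map. By Step 2 there is a continuous $\sigma:K_E\to K'$ with $C=\sigma\circ w$. From $\pi\sigma w=\pi C=w$ and surjectivity of $w$ we get $\pi\circ\sigma=\mathrm{id}_{K_E}$. If $x\in\Sigma_E$, write $x=w(u)$ with $u\in\Sigma_E^{2n}$; then $\sigma(x)=C(u)=w(u)=x$ by (4).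

**Step 4: the kernel is trivial.** Here the countable exceptional set $J_0$ is absorbed. The set $\sigma(K_E)$ is compact and contains $\sigma(\Sigma_E)=\Sigma_E$. It is contained in $\operatorname{cl}_{K'}\Sigma_E$, because $\Sigma_E$ is dense in $K_E$ and $\sigma$ is continuous. Since $E=I\setminus J_0$ with $J_0$ countable, Lemma 7(2), together with the closedness of $M_{J_0}$, gives
$$\sigma(K_E)=\operatorname{cl}_{K'}\Sigma_E=M_{J_0}\supseteq N .$$
Since $\pi\circ\sigma=\mathrm{id}$, $\pi$ is injective on $\sigma(K_E)$. The set $N$ lies in $\sigma(K_E)$ and is mapped to the single point $1$, so $N=\{1\}$.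

**Step 5: the topologies agree.** By Lemma 7(1) and Step 4, $\pi$ is a continuous bijective homomorphism of compact Hausdorff groups, hence a topological isomorphism. Since $\pi|_\Sigma=\mathrm{id}$, $\mathcal T'=\mathcal T$. This proves (iii)⇒(ii).

## 8. Unbounded commutator width gives a homomorphism onto $\mathbb Z(p)$ or $\mathbb T$

Now suppose (iii) fails: $\{i:\operatorname{cw}(F_i)>n\}$ is uncountable for every $n$. We shall produce a compact metrizable group $C$ and $\psi:\Sigma\to C$ with property (1), and then Section 1 can be repeated. We need a compact $C$, because $C$ will become a factor of the compact group $K\times C$.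

We write $\mathbb Z(p)$ for the cyclic group of order $p$, $\mathbb Z(p^\infty)$ for the group of elements of $p$-power order in $\mathbb Q/\mathbb Z$, and $\mathbb T=\mathbb R/\mathbb Z$. An abelian group $D$ is divisible if $kD=D$ for all $k\ge1$. We use two textbook facts: a homomorphism from a subgroup of an abelian group into a divisible group extends to the whole group, and $\mathbb Q/\mathbb Z=\bigoplus_p\mathbb Z(p^\infty)$. Also, a nonzero divisible subgroup $D$ of $\mathbb Z(p^\infty)$ is everything. It is infinite, since a finite $D\ne0$ has $|D|\cdot D=0\neq D$. The elements of order at most $p^k$ form the finite cyclic group $p^{-k}\mathbb Z/\mathbb Z$. So $D$ contains elements of order $p^k$ for arbitrarily large $k$; each generates the corresponding $p^{-k}\mathbb Z/\mathbb Z$, and these exhaust $\mathbb Z(p^\infty)$.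

**Lemma 9.** Every nontrivial abelian group $A$ maps homomorphically onto $\mathbb Z(p)$ or onto $\mathbb Z(p^\infty)$ for some prime $p$.

*Proof.* If $pA\neq A$ for some $p$, then $A/pA$ is a nonzero vector space over $\mathbb F_p$ and maps onto $\mathbb Z(p)$. Otherwise $A$ is divisible. Take $0\neq a\in A$. There is a nonzero homomorphism $\langle a\rangle\to\mathbb Q/\mathbb Z$, and it extends to $A$. Its image is a nonzero divisible subgroup of $\bigoplus_p\mathbb Z(p^\infty)$. Some coordinate projection of the image is nonzero, and it is a divisible subgroup of $\mathbb Z(p^\infty)$, hence all of it. $\square$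

**Lemma 10.** The group $B^\omega$ with $B=\mathbb Z(p^\infty)$ maps homomorphically onto $\mathbb T$.

*Proof.* Let $V=B^\omega/\operatorname{tor}(B^\omega)$, where $\operatorname{tor}$ is the torsion subgroup. Then $V$ is divisible and torsion-free, that is, a vector space over $\mathbb Q$. We compute its dimension. There is a family of $\mathfrak c$ infinite subsets of $\omega$ with pairwise finite intersections: identify $\omega$ with the set of finite $0$–$1$ sequences and, for each infinite $0$–$1$ sequence, take the set of its finite initial segments. For $S$ in the family let $x_S\in B^\omega$ have $m$-th coordinate $p^{-m}+\mathbb Z$ if $m\in S$ and $0$ otherwise. If $S\neq S'$, then $S\setminus S'$ is infinite, and for $m\in S\setminus S'$ the $m$-th coordinate of $x_S-x_{S'}$ has order $p^m$. So $x_S-x_{S'}$ is not torsion, and the $x_S$ have distinct images in $V$. Hence $|V|\ge\mathfrak c$. Also $|V|\le|B^\omega|=\mathfrak c$. A $\mathbb Q$-vector space of uncountable cardinality has dimension equal to its cardinality, so $\dim_{\mathbb Q}V=\mathfrak c=|\mathbb T|$. We may therefore index a basis of $V$ by $\mathbb T$. As $\mathbb T$ is divisible, for each $t\in\mathbb T$ there is a homomorphism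 $\mathbb Q\to\mathbb T$ with $1\mapsto t$. Summing these over $t\in\mathbb T$ gives a homomorphism $V\cong\mathbb Q^{(\mathfrak c)}\to\mathbb T$ whose image contains every $t$. Compose with $B^\omega\to V$. $\square$

**Step 1: uncountably many disjoint blocks with abelian images.** We collect factors into countable blocks that are not perfect. By recursion of length $\omega_1$ choose distinct $i_{\eta,n}\in I$ ($\eta<\omega_1$, $1\le n<\omega$) with $\operatorname{cw}(F_{i_{\eta,n}})>n$. This is possible, as at each stage only countably many indices are used. Let $P_\eta=\prod_nF_{i_{\eta,n}}$. As in (iv)⇒(iii), an element of $P_\eta$ whose $i_{\eta,n}$-th coordinate is not a product of $n$ commutators, for each $n$, is not a product of commutators in $P_\eta$. So $P_\eta/[P_\eta,P_\eta]$ is a nontrivial abelian group. By Lemma 9, $P_\eta$ maps onto some member of the countable collection $\{\mathbb Z(p),\mathbb Z(p^\infty):p\text{ prime}\}$, by an abstract homomorphism, with no continuity claimed.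

**Step 2: one common compact target.** We make the targets equal and compact. By the pigeonhole principle there is one $B$ in this collection onto which uncountably many $P_\eta$ map. Discard the other $\eta$'s and reindex $\omega_1$ of the remaining groups as $P_{\xi,m}$ ($\xi<\omega_1$, $m<\omega$). The product $Q_\xi=\prod_mP_{\xi,m}$ maps onto $B^\omega$. If $B=\mathbb Z(p)$, project $B^\omega$ onto one coordinate and put $C=\mathbb Z(p)$. If $B=\mathbb Z(p^\infty)$, use Lemma 10 and put $C=\mathbb T$. So there are pairwise disjoint countable sets $L_\xi\subseteq I$ ($\xi<\omega_1$), where $L_\xi$ is the set of indices of the factors of $Q_\xi$, and surjective abstract homomorphisms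
$$\theta_\xi:\prod_{i\in L_\xi}F_i\to C,\qquad C=\mathbb Z(p)\ \text{or}\ C=\mathbb T .$$

**Step 3: gluing the blocks.** We combine the $\theta_\xi$ into one homomorphism on $\Sigma$. An element of $\Sigma$ may meet infinitely many blocks, so we cannot simply add up the values $\theta_\xi$. But the summation map $\bigoplus_{\xi<\omega_1}C\to C$ extends to a homomorphism $\tau:C^{\omega_1}\to C$, by linear algebra over $\mathbb F_p$ if $C=\mathbb Z(p)$, and by divisibility if $C=\mathbb T$. Put
$$\psi:\Sigma\to C,\qquad\psi(x)=\tau\big((\theta_\xi(p_{L_\xi}(x)))_{\xi<\omega_1}\big).$$
This is a homomorphism. We verify (1). Let $J\subseteq I$ be countable. As the $L_\xi$ are pairwise disjoint and uncountably many, some $L_\xi$ is disjoint from $J$, so $\Sigma_{L_\xi}\subseteq\Sigma_{I\setminus J}$. For $x\in\Sigma_{L_\xi}$ only the $\xi$-th entry of the tuple can be nonzero, so $\psi(x)=\theta_\xi(p_{L_\xi}(x))$. Since $L_\xi$ is countable, $\Sigma_{L_\xi}=K_{L_\xi}$, and hence $\psi(\Sigma_{L_\xi})=\theta_\xi\big(\prod_{i\in L_\xi}F_i\big)=C$. So $\psi(\Sigma_{I\setminus J})=C$.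

**Step 4: (i) fails.** As in Section 1, the kernel is the subgroup we want. Let $H=\ker\psi$, a proper subgroup of $\Sigma$ because $\psi$ is onto $C\neq0$. Let $J$ be countable and $x\in\Sigma_J$. By (1) there is $z\in\Sigma_{I\setminus J}$ with $\psi(z)=-\psi(x)$. Then $xz\in H$ and $p_J(xz)=p_J(x)$. As $p_J(\Sigma_J)=p_J(K)$, we have $p_J(H)=p_J(K)$. By Lemma 3, $H$ is $G_\delta$-dense in $K$, so it is dense, and it is pseudocompact by Fact 1. Thus $H$ is a proper dense pseudocompact subgroup of $\Sigma$.

**Step 5: (ii) fails.** As in Section 1, the graph of $\psi$ gives the finer topology. Let $\mathcal T'$ be the topology that makes $x\mapsto(x,\psi(x))$ an embedding of $\Sigma$ into the compact group $K\times C$. It is a Hausdorff group topology and $\mathcal T'\supseteq\mathcal T$. Given a countable $J$, $x\in\Sigma_J$ and $y\in C$, choose by (1) an element $z\in\Sigma_{I\setminus J}$ with $\psi(z)=y-\psi(x)$. Then $p_J(xz)=p_J(x)$ and $\psi(xz)=y$. So the graph of $\psi$ projects onto every countable subproduct of $K\times C$, where $C$ counts as one more compact metrizable factor. By Lemma 3, applied to this product, the graph is $G_\delta$-dense in $K\times C$, and $\mathcal T'$ is pseudocompact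 by Fact 1. Finally, $H=\ker\psi\neq\Sigma$ is $\mathcal T'$-closed, because $\psi$ is $\mathcal T'$-continuous, but it is $\mathcal T$-dense by Step 4. So $\mathcal T'\neq\mathcal T$.

Together with Sections 6 and 7 this proves Theorem 8. $\square$

## 9. Constant families, $SU(2)$, and abelian factors

**Corollary 11.** Let $F$ be a nontrivial compact metrizable group and $\kappa>\omega$. The $\Sigma$-product in $F^\kappa$ (an $\omega$-bounded group of weight $\kappa$) is subgroup extremal if and only if it is refinement extremal, if and only if $F$ is algebraically perfect.

*Proof.* The statement in parentheses is Lemma 4. For a constant family, condition (iii) of Theorem 8 says $\operatorname{cw}(F)<\infty$, and this implies that $F$ is perfect. So it suffices to show that a perfect compact group $F$ has $\operatorname{cw}(F)<\infty$. Let $C_n$ be the set of products of $n$ commutators. It is compact, as a continuous image of $F^{2n}$. The sets $C_n$ increase by padding, and they cover $F$. By the Baire category theorem some $C_m$ has nonempty interior $U$. By compactness finitely many translates $g_1U,\dots,g_kU$ cover $F$. All $g_l$ lie in some $C_r$. Hence each element of $F$ lies in some $g_lU\subseteq C_rC_m=C_{m+r}$,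 and $F=C_{m+r}$. $\square$

**A connected example.** We show $\operatorname{cw}(SU(2))=1$. Every element of $SU(2)$ is conjugate to a diagonal matrix with entries $e^{i\theta},e^{-i\theta}$, which is $t^2$ for the diagonal $t$ with entries $e^{i\theta/2},e^{-i\theta/2}$. The matrix $v=\begin{pmatrix}0&1\\-1&0\end{pmatrix}\in SU(2)$ interchanges the two diagonal entries under conjugation, so $vtv^{-1}=t^{-1}$. By (2), $[t,v]=t^2$. Conjugates of commutators are commutators, so every element is one. By Corollary 11, for every uncountable $\kappa$ the $\Sigma$-product in $SU(2)^\kappa$ is an $\omega$-bounded group of weight $\kappa$ that is both subgroup extremal and refinement extremal. It is path-connected: an element $x$ lies in $K_J$ with $J=\operatorname{supp}x$ countable, and $K_J\subseteq\Sigma$ is a product of path-connected spaces containing $1$.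

**Agreement with the abelian theorem.** If all $F_i$ are abelian, then $\operatorname{cw}(F_i)=\infty$ for every $i$, so (iii) fails for every $n$, and Theorem 8 says that $\Sigma$ is extremal in neither sense, as the known theorem requires. For $F_i=\mathbb Z(2)$ and $I=\omega_1$ this is the group of bit strings of Section 1.
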